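\title{The Boolean algebra $\mathcal P(\omega)/\mathrm{Fin}$ has no injective Borel presentation}

\begin{abstract}
We prove in ZFC that $\mathcal P(\omega)/\mathrm{Fin}$ has no Borel presentation in which every element has exactly one name. The proof applies to every Boolean algebra that carries a family of elements indexed by $\omega^{<\omega}$ with a countable gluing property, and it also excludes analytic presentations. By recursion on well-founded trees we build generically defined maps into the algebra that turn the bitwise flip into complementation. Since well-foundedness is not analytic, such maps also exist for an ill-founded tree, and along a branch they contradict the topological 0--1 law. As consequences, for an analytic ideal $I$ on $\omega$ the algebra $\mathcal P(\omega)/I$ has an injective Borel presentation exactly when $I$ is principal, and equality in every Borel presentation of $\mathcal P(\omega)/\mathrm{Fin}$ is at least as complex as $E_0$.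
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
A structure of size continuum is concretely given if its elements are named by reals and its atomic relations are Borel relations between names. Precisely, let $\mathbf A$ be a structure in a finite signature. A \emph{Borel presentation} of $\mathbf A$ is a function $\phi$ from a Borel subset $D$ of a standard Borel space onto $\mathbf A$ such that the $\phi$-preimages of the atomic relations of $\mathbf A$ are Borel. In particular the \emph{equality relation}
\[
E_\phi=\{(d,e)\in D^2:\phi(d)=\phi(e)\}
\]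
is Borel, and so is $\{(d_1,\dots,d_n,e): f^{\mathbf A}(\phi(d_1),\dots,\phi(d_n))=\phi(e)\}$ for each $n$-ary operation $f$. Thus $\mathbf A$ is realized on the quotient $D/E_\phi$. The presentation is \emph{injective} if $\phi$ is injective: every element has exactly one name, and no quotient is taken.

We consider Boolean algebras in the signature $\vee,\wedge,\neg,0,1$, and we identify subsets of $\omega$ with points of Cantor space $2^\omega$. The identity map is an injective Borel presentation of $\mathcal P(\omega)$, because the operations are continuous. Let $\mathrm{Fin}$ be the ideal of finite sets. The quotient map $X\mapsto[X]$ is a Borel presentation of $\mathcal P(\omega)/\mathrm{Fin}$, the \emph{standard} one. Its equality relation is the relation $E_0$ of eventual agreement on $2^\omega$. The preimage of the graph of $\wedge$ is the $F_\sigma$ set of triples $(X,Y,W)$ with $(X\cap Y)\triangle W$ finite, and the same description with $\cup$, complement, $\emptyset$ or $\omega$ serves for the other operations. The following question is posed in \cite{BS}.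

\begin{quote}
Does the Boolean algebra $\mathcal P(\omega)/\mathrm{Fin}$ have an injective Borel presentation?
\end{quote}

There is a reason to guess either answer. A Borel equivalence relation $E$ on a standard Borel space $X$ is \emph{smooth} if there is a Borel map $\theta:X\to2^\omega$ with $x\,E\,y\iff\theta(x)=\theta(y)$. The relation $E_0$ is not smooth: such a $\theta$ would be constant on a comeager set by the topological 0--1 law (fact (F4) below), while the $E_0$-classes are countable. So the standard presentation cannot be made injective by a Borel renaming, and this suggests the answer no. On the other hand, the definition puts no constraint on how $\phi$ is related to the standard presentation, and the axiom of choice does produce exotic presentations of a closely related structure.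

\begin{example}\label{ex:group}
The group $(\mathcal P(\omega)/\mathrm{Fin},\triangle)$ has an injective Borel presentation. Indeed, this group and $(\mathcal P(\omega),\triangle)$ are $\mathbb F_2$-vector spaces of cardinality $2^{\aleph_0}$, hence of dimension $2^{\aleph_0}$, hence isomorphic by the axiom of choice. An isomorphism $\phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ pulls the graph of the group operation back to the closed graph of $\triangle$ on $2^\omega$.
\end{example}

A negative answer must therefore use the Boolean structure, and it must deal with a completely arbitrary bijection $\phi$.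

\subsection*{Results}
For $\sigma\in\omega^{<\omega}$ and $n\in\omega$ let $\sigma n$ be $\sigma$ extended by $n$; for $f\in\omega^\omega$ let $f|n$ be its initial segment of length $n$.

\begin{theorem}[ZFC]\label{thm:main}
Let $B$ be a Boolean algebra with elements $p_\sigma\in B\setminus\{0\}$ $(\sigma\in\omega^{<\omega})$ such that
\begin{itemize}
\item[(P1)] $p_{\sigma n}\le p_\sigma$, and $p_{\sigma n}\wedge p_{\sigma m}=0$ for $n\ne m$;
\item[(P2)] for every $\sigma$ and all $x_n\le p_{\sigma n}$ $(n\in\omega)$ there is $z\in B$ with $z\wedge p_{\sigma n}=x_n$ for all $n$;
\item[(P3)] for every $f\in\omega^\omega$ there is $c\ne0$ with $c\le p_{f|n}$ for all $n$.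
\end{itemize}
Then $B$ has no injective Borel presentation. More generally, there is no bijection $\phi:D\to B$ with $D$ an analytic subset of a standard Borel space for which the $\phi$-preimages of the graphs of $\wedge$ and $\neg$ are analytic.
\end{theorem}

We call a family $(p_\sigma)$ as in the theorem a \emph{gluing scheme} in $B$. Condition (P2) says that pieces prescribed below the children of a node can be glued into one element, and (P3) says that no branch shrinks to $0$.

\begin{corollary}\label{cor:fin}
$\mathcal P(\omega)/\mathrm{Fin}$ has no injective Borel presentation.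
\end{corollary}

An \emph{ideal} on $\omega$ is a family of subsets of $\omega$ that contains $\emptyset$ and is closed under subsets and finite unions.

\begin{theorem}\label{thm:ideals}
Let $I$ be an analytic ideal on $\omega$, not assumed to contain $\mathrm{Fin}$. Then $\mathcal P(\omega)/I$ has an injective Borel presentation if and only if $I$ is principal, that is, $I=\mathcal P(A)$ for some $A\subseteq\omega$.
\end{theorem}

For equivalence relations $E$ on $X$ and $F$ on $Y$, write $E\le_BF$ if there is a Borel map $\theta:X\to Y$ with $x\,E\,x'\iff\theta(x)\,F\,\theta(x')$.

\begin{theorem}\label{thm:equality}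
Let $B$ have a gluing scheme, for example $B=\mathcal P(\omega)/\mathrm{Fin}$. For every Borel presentation $\phi:D\to B$, the Borel equivalence relation $E_\phi$ is not smooth, and hence $E_0\le_BE_\phi$. For $\mathcal P(\omega)/\mathrm{Fin}$ this is sharp: the standard presentation has $E_\phi=E_0$.
\end{theorem}

Section~\ref{sec:idea} isolates the obstruction and shows the construction on the smallest trees, and Sections~\ref{sec:codes} and~\ref{sec:proof} prove Theorem~\ref{thm:main}. Sections~\ref{sec:ideals} and~\ref{sec:equality} prove the two further theorems. Section~\ref{sec:hyp} discusses the hypotheses and shows that they hold in every $\aleph_1$-saturated atomless Boolean algebra.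

\section{Tools from descriptive set theory}\label{sec:tools}

A \emph{standard Borel space} is a set with the $\sigma$-algebra of Borel sets of some Polish topology. It has Borel subsets $A_k$ $(k\in\omega)$ that separate points, so $x\mapsto\{k:x\in A_k\}$ is a Borel injection into $2^\omega$. A subset of a standard Borel space $X$ is \emph{analytic} ($\Sigma^1_1$) if it is the projection of a Borel subset of $X\times2^\omega$. Analytic sets are closed under countable unions and intersections and under Borel images and preimages; in particular, an existential quantifier over a standard Borel space preserves analyticity. We write $\sigma(\Sigma^1_1)$ for the $\sigma$-algebra generated by the analytic sets.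

A subset of a Polish space is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. A comeager set contains a dense $G_\delta$ set, so it is nonempty and contains a Borel comeager set. We write $\forall^*t$ for ``for comeagerly many $t$''. A set $A$ has the \emph{Baire property} (BP) if $A\triangle U$ is meager for some open $U$.

Let $V$ be a countably infinite set. For a finite partial function $s$ from $V$ to $2$ put $[s]=\{t\in2^V:s\subseteq t\}$; these sets form a basis of the Cantor space $2^V$. The \emph{flip} of $t\in2^V$ is $\bar t$, with $\bar t(v)=1-t(v)$ for all $v$. A \emph{finite change} is a map that flips a fixed finite set of coordinates. The flip and the finite changes generate a countable group $\Gamma$ of homeomorphisms, so every comeager set $C$ contains the comeager set $\bigcap_{\gamma\in\Gamma}\gamma C$, which is closed under the flip and under finite changes and is Borel if $C$ is.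

A \emph{tree} is a subset of $\omega^{<\omega}$ closed under initial segments, possibly empty. The trees form a closed subset $\mathrm{Tr}$ of $2^{\omega^{<\omega}}$. A tree $T$ is \emph{ill-founded} if there is $f\in\omega^\omega$ with $f|n\in T$ for all $n$, and \emph{well-founded} otherwise. We use the following facts.

\begin{itemize}
\item[(F0)] If $V'\subseteq V$, the restriction map $2^V\to2^{V'}$ is continuous and open, so preimages of dense open sets are dense open, and preimages of comeager sets are comeager.
\item[(F1)] The sets with the BP form a $\sigma$-algebra that contains the analytic sets \cite[21.6]{K}, hence all of $\sigma(\Sigma^1_1)$.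
\item[(F2)] (Jankov--von Neumann uniformization \cite[18.1]{K}.) If $R\subseteq X\times Y$ is analytic, with $X,Y$ standard Borel, and $G$ is its projection to $X$, there is $g:G\to Y$ with $(x,g(x))\in R$ for all $x\in G$ such that $g$-preimages of Borel sets are in $\sigma(\Sigma^1_1)$.
\item[(F3)] If $X$ is standard Borel, $Y$ is Polish and $S\subseteq X\times Y$ is Borel, then $\{x:\forall^*y\ (x,y)\in S\}$ is Borel \cite[16.1]{K}.
\item[(F4)] (Topological 0--1 law \cite[8.46--8.47]{K}.) If $A\subseteq2^V$ has the BP and is invariant under finite changes, then $A$ is meager or comeager. Indeed, if $A$ is not meager it is comeager in some $[s]$, hence by invariance in each $[s']$ with the same domain as $s$, and these finitely many sets cover $2^V$.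
\item[(F5)] The set of well-founded trees is $\Pi^1_1$-complete, hence not analytic \cite[27.1]{K}.
\end{itemize}

\section{Gluing schemes in quotients of $\mathcal P(\omega)$}\label{sec:schemes}

Fix infinite sets $P_\sigma\subseteq\omega$ $(\sigma\in\omega^{<\omega})$ such that $P_\emptyset=\omega$ and each $P_\sigma$ is the disjoint union of the sets $P_{\sigma n}$ $(n\in\omega)$. In $\mathcal P(\omega)/I$ we have $[X]\le[Y]$ if and only if $X\setminus Y\in I$.

\begin{lemma}\label{lem:scheme}
Let $I$ be an ideal on $\omega$ and let $J_k$ $(k\in\omega)$ be pairwise disjoint members of $I$ such that no member of $I$ includes infinitely many $J_k$. Put $R_\sigma=\bigcup_{k\in P_\sigma}J_k$. Then the elements $p_\sigma=[R_\sigma]$ form a gluing scheme in $\mathcal P(\omega)/I$.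
\end{lemma}

\begin{proof}
Each $R_\sigma$ includes infinitely many $J_k$, so $p_\sigma\neq0$. The sets $R_{\sigma n}$ are pairwise disjoint subsets of $R_\sigma$, which gives (P1).

For (P2), let $x_n=[Y_n]\le p_{\sigma n}$ and put $X_n=Y_n\cap R_{\sigma n}$. Then $[X_n]=x_n\wedge p_{\sigma n}=x_n$. Since the $R_{\sigma n}$ are disjoint, $\bigl(\bigcup_mX_m\bigr)\cap R_{\sigma n}=X_n$, so $z=[\bigcup_mX_m]$ works.

For (P3), choose distinct $k_m\in P_{f|m}$, which is possible because these sets are infinite, and let $W=\bigcup_mJ_{k_m}$. Then $c=[W]\ne0$, since $W$ includes infinitely many $J_k$. For $m\ge n$ we have $k_m\in P_{f|m}\subseteq P_{f|n}$, so $W\setminus R_{f|n}\subseteq\bigcup_{m<n}J_{k_m}\in I$, and $c\le p_{f|n}$.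
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fin} from Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:scheme} with $I=\mathrm{Fin}$ and $J_k=\{k\}$. The gluing scheme is $p_\sigma=[P_\sigma]$.
\end{proof}

\section{The obstruction and the idea of the proof}\label{sec:idea}

\subsection*{Flips against finite changes}
The contradiction will come from one short lemma: a measurable map cannot both ignore finite changes and turn the flip into complementation.

\begin{lemma}\label{lem:flip}
Let $B$ be a Boolean algebra whose universe $D$ is a subset of $2^\omega$, let $c\in B$, let $V$ be countably infinite, and let $C\subseteq2^V$ be comeager and closed under the flip and under finite changes. Suppose that $b:C\to D$ satisfies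
\begin{itemize}
\item[(a)] for each $k$ the set $C_k=\{t\in C:b(t)(k)=1\}$ has the BP;
\item[(b)] $b(t)=b(t')$ whenever $t,t'\in C$ differ in finitely many coordinates;
\item[(c)] $b(\bar t)=c\wedge\neg b(t)$ for all $t\in C$.
\end{itemize}
Then $c=0$.
\end{lemma}

\begin{proof}
By (b) each $C_k$ is invariant under finite changes, so by (a) and (F4) it is meager or comeager. Define $d\in2^\omega$ by $d(k)=1$ if and only if $C_k$ is comeager. Then $C'=\bigcap_k\{t\in C:b(t)(k)=d(k)\}$ is comeager, and $b(t)=d$ on $C'$. Since the flip is a homeomorphism, there is $t$ with $t,\bar t\in C'$, and (c) gives $d=c\wedge\neg d$. Hence $d\le\neg d$, so $d=0$, and then $c=c\wedge\neg d=d=0$.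
\end{proof}

This is where injectivity is used: an element of $B$ is a single point of $2^\omega$, so (b) makes every bit of $b(t)$ invariant. In the standard presentation of $\mathcal P(\omega)/\mathrm{Fin}$ the identity map $b(t)=t$ is continuous and satisfies (b) and (c) with $c=1$ up to $E_0$, and there is no contradiction.

Suppose now that $\phi:D\to\mathcal P(\omega)/\mathrm{Fin}$ is an injective Borel presentation with $D\subseteq2^\omega$, and transfer the Boolean structure to $D$. The map $q(X)=\phi^{-1}([X])$ on $2^\omega$ satisfies (b), and (c) with $c=1$. So (a) fails for $q$. This is not yet a contradiction, since nothing forces $q$ to be measurable. The same happens in Example~\ref{ex:group}: there $q(\bar X)=q(X)\triangle q(\omega)$, so if (a) held, the generic value $d$ would satisfy $d=d\triangle q(\omega)$, which is false; and yet the presentation exists. We must build a map $b$ from inside $D$, using only the definable operations. The gluing scheme is the tool for this.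

\subsection*{The smallest trees}
Take $p_\sigma=[P_\sigma]$, regarded as points of $D$, and let $t$ range over $Z=2^{\omega^{<\omega}}$, with one bit $t(\sigma)$ for each node. We want maps $h_\sigma$ with values below $p_\sigma$ that \emph{flip}, meaning $h_\sigma(\bar t)=p_\sigma\wedge\neg h_\sigma(t)$.

At a single node this is easy. Let $\ell_\sigma(t)=p_\sigma$ if $t(\sigma)=1$ and $\ell_\sigma(t)=0$ if $t(\sigma)=0$. This map is continuous and flips, but it depends on one coordinate, so (b) fails completely.

Now move the dependence one level up. Write $n$ for the sequence $\langle n\rangle$, use $\ell_n$ at the children of the root, and look for $h_\emptyset$ with $h_\emptyset(t)\wedge p_n=\ell_n(t)$ for all $n$. The obvious candidate is $q\bigl(\bigcup_{t(n)=1}P_n\bigr)$, but it involves $q$. Instead, note that ``$z\wedge p_n=\ell_n(t)$ for all $n$'' is a Borel relation between $t$ and $z\in D$, with a solution for every $t$ by (P2). Uniformization (F2) provides a measurable solution $z(t)$. Solutions are not unique: if $S$ meets each $P_n$ in one point, then $[S]\ne0$ and $[S]\wedge p_n=0$ for all $n$, so $z\vee[S]$ and $z\wedge\neg[S]$ are solutions along with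 $z$. Thus $z(t)$ need not flip. The unused bit $t(\emptyset)$ repairs this. It selects one point of each pair $\{t,\bar t\}$, and we put $h_\emptyset(t)=z(t)$ if $t(\emptyset)=0$ and $h_\emptyset(t)=\neg z(\bar t)$ if $t(\emptyset)=1$ (here $p_\emptyset=1$). Then $h_\emptyset$ flips by construction, and for $t(\emptyset)=1$ we still have $h_\emptyset(t)\wedge p_n=p_n\wedge\neg\ell_n(\bar t)=\ell_n(t)$.

The gain is that $h_\emptyset$ flips, while below $p_n$ it depends only on $t(n)$. After $k$ rounds of gluing, from the nodes of length $k$ down to the root, $h_\emptyset(t)\wedge p_\sigma$ depends only on $t(\sigma)$ for each $\sigma$ of length $k$. If we could glue at every node of a branch $f$, then below an element $c$ as in (P3) the value $h_\emptyset(t)\wedge c$ would ignore all coordinates of length less than $n$, for every $n$. This is (b), and Lemma~\ref{lem:flip} would give $c=0$.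

The difficulty is that the recursion starts at leaves and runs toward the root, so it works only when the set $T$ of gluing nodes is a well-founded tree. We reach an ill-founded tree by a complexity argument. The set of trees for which a family $(h_\sigma)$ exists is analytic and contains every well-founded tree, so by (F5) it contains an ill-founded one. This explains the infinite branching in (P2): the well-founded subtrees of $2^{<\omega}$ are finite by K\"onig's lemma, so they form a countable set, and no such argument is available for them.

\section{Codes for generically defined functions}\label{sec:codes}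

To see that the existence of a family $(h_\sigma)$ is an analytic condition on $T$, we must quantify over such families, so they must be points of a Polish space. A measurable function is determined, up to a meager set, by open sets that decide its bits, and we use these open sets as codes.

For $\sigma\in\omega^{<\omega}$ let $V_\sigma=\{\tau\in\omega^{<\omega}:\tau\supseteq\sigma\}$ be the cone above $\sigma$, and let $Z_\sigma=2^{V_\sigma}$, so that $Z_\emptyset=Z$. Let $\mathrm{Fn}_\sigma$ be the countable set of finite partial functions from $V_\sigma$ to $2$, and let $\mathcal C_\sigma=2^{\omega\times2\times\mathrm{Fn}_\sigma}$, a Cantor space. A \emph{code} $a\in\mathcal C_\sigma$ determines open sets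
\[
U^a_{k,i}=\bigcup\{[s]:a(k,i,s)=1\}\subseteq Z_\sigma\qquad(k\in\omega,\ i<2),
\]
and every family of open sets $U_{k,i}\subseteq Z_\sigma$ arises from some code. For $u\in Z_\sigma$ we say that $h_a(u)$ is \emph{defined} if for every $k$ the point $u$ lies in exactly one of $U^a_{k,0},U^a_{k,1}$. In that case $h_a(u)\in2^\omega$ is given by $h_a(u)(k)=i\iff u\in U^a_{k,i}$. The sets $\{(a,u):u\in U^a_{k,i}\}$ are open. Hence the set of pairs $(a,u)$ with $h_a(u)$ defined is Borel, the map $(a,u)\mapsto h_a(u)$ is Borel on it, and the relation $h_a(u)=y$ is Borel in $(a,u,y)$.

\begin{lemma}[Selection]\label{lem:select}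
Let $R\subseteq Z_\sigma\times2^\omega$ be analytic with $\forall^*u\ \exists y\ R(u,y)$. Then there is $a\in\mathcal C_\sigma$ such that for comeagerly many $u\in Z_\sigma$, $h_a(u)$ is defined and $R(u,h_a(u))$.
\end{lemma}

\begin{proof}
Let $G$ be the projection of $R$, a comeager set, and let $g:G\to2^\omega$ be given by (F2). By (F1) the set $G_k=\{u\in G:g(u)(k)=1\}$ has the BP. Choose an open $U_{k,1}$ with $G_k\triangle U_{k,1}$ meager, let $U_{k,0}$ be the complement of the closure $\overline{U_{k,1}}$, and let $a$ code these sets. Let $M$ be the union of $Z_\sigma\setminus G$ and of all sets $G_k\triangle U_{k,1}$ and $\overline{U_{k,1}}\setminus U_{k,1}$; the last are nowhere dense, so $M$ is meager. Let $u\notin M$ and $k\in\omega$. If $g(u)(k)=1$, then $u\in U_{k,1}$, so $u\notin U_{k,0}$. If $g(u)(k)=0$, then $u\notin U_{k,1}$, so $u\notin\overline{U_{k,1}}$ and $u\in U_{k,0}$. Thus $h_a(u)=g(u)$.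
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

An injective Borel presentation is a special case of a bijection as in the last sentence of the theorem, so suppose toward a contradiction that $\phi:D\to B$ is such a bijection. Composing with a Borel injection into $2^\omega$, which maps analytic sets to analytic sets, we may assume $D\subseteq2^\omega$. We identify $B$ with $D$ via $\phi$. So the universe of $B$ is an analytic set $D\subseteq2^\omega$, the elements $0$ and $p_\sigma$ are points of $D$, and the graphs $\Gamma_\wedge$ and $\Gamma_\neg$ are analytic. For each term $s$ in $\wedge,\neg$ the relation $w=s(\vec v\,)$ on $D$ is analytic, by induction on $s$: for example, $w=s_1(\vec v\,)\wedge s_2(\vec v\,)$ holds if and only if there are $w_1,w_2$ with $w_i=s_i(\vec v\,)$ and $(w_1,w_2,w)\in\Gamma_\wedge$. The relation $v\le w$, which means $(v,w,v)\in\Gamma_\wedge$, is analytic too, and all this persists when some variables are replaced by fixed points of $D$.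

\subsection*{Solutions on a tree}
For $\vec a=(a_\sigma)_\sigma\in\prod_\sigma\mathcal C_\sigma$ and $t\in Z$ write $h_\sigma(t)=h_{a_\sigma}(t|V_\sigma)$. By construction,
\begin{equation}\label{eq:local}
h_\sigma(t)\ \text{depends only on}\ t|V_\sigma .
\end{equation}
For a tree $T$ let $\Psi(T,\vec a,t)$ say that for all $\sigma\in\omega^{<\omega}$:
\begin{itemize}
\item[(S1)] $h_\sigma(t)$ and $h_\sigma(\bar t)$ are defined and in $D$, and $h_\sigma(t)\le p_\sigma$;
\item[(S2)] $h_\sigma(\bar t)=p_\sigma\wedge\neg h_\sigma(t)$;
\item[(S3)] if $\sigma\in T$, then $h_\sigma(t)\wedge p_{\sigma n}=h_{\sigma n}(t)$ for all $n$.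
\end{itemize}
Let $\mathrm{Sol}=\{T\in\mathrm{Tr}:\exists\vec a\ \forall^*t\ \Psi(T,\vec a,t)\}$. We ask for $\Psi$ only on a comeager set. This is all that Lemma~\ref{lem:select} delivers and all that Lemma~\ref{lem:flip} needs, and the quantifier $\forall^*t$, unlike $\forall t$, can be controlled by (F3).

\begin{lemma}\label{lem:analytic}
$\mathrm{Sol}$ is analytic.
\end{lemma}

\begin{proof}
The statement $\Psi(T,\vec a,t)$ holds if and only if there are families $(y_\sigma)_\sigma,(y'_\sigma)_\sigma$ of points of $2^\omega$ such that for all $\sigma$ we have $h_\sigma(t)=y_\sigma$, $h_\sigma(\bar t)=y'_\sigma$, $y_\sigma\le p_\sigma$, $y'_\sigma=p_\sigma\wedge\neg y_\sigma$, and either $\sigma\notin T$ or $y_\sigma\wedge p_{\sigma n}=y_{\sigma n}$ for all $n$. This is an existential quantifier in front of countably many analytic conditions, so $\Psi$ is analytic: there is a Borel $S$ with $\Psi(T,\vec a,t)\iff\exists w\in2^\omega\ S(T,\vec a,t,w)$.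

Fact (F3) applies to Borel sets, so we move the witness $w$ in front of the category quantifier by coding it as a function of $t$. For fixed $T$ and $\vec a$,
\[
\forall^*t\ \exists w\ S(T,\vec a,t,w)\iff\exists e\in\mathcal C_\emptyset\ \forall^*t\ \bigl[h_e(t)\text{ is defined and }S(T,\vec a,t,h_e(t))\bigr].
\]
From right to left take $w=h_e(t)$; from left to right apply Lemma~\ref{lem:select} with $\sigma=\emptyset$. The condition in brackets is Borel in $(T,\vec a,e,t)$. By (F3) the set of $(T,\vec a,e)$ for which it holds for comeagerly many $t$ is Borel, and $\mathrm{Sol}$ is the projection of this set.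
\end{proof}

\subsection*{Gluing at one node}
Call $a\in\mathcal C_\sigma$ \emph{flipping} if for comeagerly many $u\in Z_\sigma$ the values $h_a(u),h_a(\bar u)$ are defined and in $D$, $h_a(u)\le p_\sigma$, and $h_a(\bar u)=p_\sigma\wedge\neg h_a(u)$.

\begin{lemma}\label{lem:glue}
Let $\sigma\in\omega^{<\omega}$.
\begin{itemize}
\item[(i)] There is a flipping code in $\mathcal C_\sigma$.
\item[(ii)] If $a_n\in\mathcal C_{\sigma n}$ $(n\in\omega)$ are flipping, there is a flipping $a\in\mathcal C_\sigma$ such that for comeagerly many $u\in Z_\sigma$ we have $h_a(u)\wedge p_{\sigma n}=h_{a_n}(u|V_{\sigma n})$ for all $n$.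
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\ell(u)=p_\sigma$ if $u(\sigma)=1$ and $\ell(u)=0$ if $u(\sigma)=0$. Then $\ell(u)\le p_\sigma$ and $\ell(\bar u)=p_\sigma\wedge\neg\ell(u)$ for all $u$. The graph of $\ell$ is closed, so Lemma~\ref{lem:select} gives $a$ with $h_a=\ell$ on a comeager set, which we may take closed under the flip.

(ii) Write $h_n(u)=h_{a_n}(u|V_{\sigma n})$ for $u\in Z_\sigma$. Restriction commutes with the flip, so by (F0) there is a comeager $G\subseteq Z_\sigma$ such that for all $u\in G$ and all $n$ the values $h_n(u),h_n(\bar u)$ are defined and in $D$, $h_n(u)\le p_{\sigma n}$, and $h_n(\bar u)=p_{\sigma n}\wedge\neg h_n(u)$.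

\emph{A measurable gluing.} Let $R(u,z)$ say that $z\le p_\sigma$ and, for all $n$, $h_n(u)$ is defined and $z\wedge p_{\sigma n}=h_n(u)$. This relation is analytic. For $u\in G$, (P2) gives $z_0$ with $z_0\wedge p_{\sigma n}=h_n(u)$ for all $n$, and $z=z_0\wedge p_\sigma$ satisfies $R(u,z)$ because $p_{\sigma n}\le p_\sigma$. Lemma~\ref{lem:select} gives $e\in\mathcal C_\sigma$ and a comeager $G'\subseteq G$, closed under the flip, such that $z(u)=h_e(u)$ is defined and $R(u,z(u))$ holds for $u\in G'$.

\emph{Making it flip.} Since $\sigma\in V_\sigma$, the bit $u(\sigma)$ is available. For $u\in G'$ put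
\[
g(u)=\begin{cases}z(u)&\text{if }u(\sigma)=0,\\ p_\sigma\wedge\neg z(\bar u)&\text{if }u(\sigma)=1.\end{cases}
\]
In both cases $g(u)\le p_\sigma$. If $u(\sigma)=0$, then $\bar u(\sigma)=1$ and $g(\bar u)=p_\sigma\wedge\neg z(u)=p_\sigma\wedge\neg g(u)$. If $u(\sigma)=1$, then $p_\sigma\wedge\neg g(u)=p_\sigma\wedge z(\bar u)=z(\bar u)=g(\bar u)$. So $g$ flips. It also glues: for $u(\sigma)=0$ this is $R(u,z(u))$, and for $u(\sigma)=1$,
\begin{align*}
g(u)\wedge p_{\sigma n}&=p_{\sigma n}\wedge\neg z(\bar u)=p_{\sigma n}\wedge\neg\bigl(z(\bar u)\wedge p_{\sigma n}\bigr)=p_{\sigma n}\wedge\neg h_n(\bar u)\\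
&=p_{\sigma n}\wedge\neg\bigl(p_{\sigma n}\wedge\neg h_n(u)\bigr)=p_{\sigma n}\wedge h_n(u)=h_n(u).
\end{align*}

\emph{Coding.} Let $R'(u,y)$ say that either $u(\sigma)=0$ and $h_e(u)=y$, or $u(\sigma)=1$ and there is $w$ with $h_e(\bar u)=w$ and $y=p_\sigma\wedge\neg w$. This relation is analytic, and for $u\in G'$ its only solution is $y=g(u)$. Lemma~\ref{lem:select} gives $a\in\mathcal C_\sigma$ with $h_a=g$ on a comeager subset of $G'$, which we may take closed under the flip. This $a$ is as required.
\end{proof}

\begin{lemma}\label{lem:wf}
Every well-founded tree is in $\mathrm{Sol}$.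
\end{lemma}

\begin{proof}
Let $T$ be well-founded. For $\sigma\notin T$ choose a flipping $a_\sigma\in\mathcal C_\sigma$ by Lemma~\ref{lem:glue}(i). Using the axiom of choice, fix a function that assigns to each $\sigma$ and each sequence of flipping codes $a_n\in\mathcal C_{\sigma n}$ a code as in Lemma~\ref{lem:glue}(ii). Since $T$ has no infinite branch, proper extension is a well-founded relation on $T$, and we define $a_\sigma$ for $\sigma\in T$ by recursion: once all $a_{\sigma n}$ are defined and flipping, let $a_\sigma$ be the code assigned to $\sigma$ and $(a_{\sigma n})_n$. For each $\sigma$, conditions (S1)--(S3) at $\sigma$ hold whenever $t|V_\sigma$ lies in a certain comeager subset of $Z_\sigma$, hence for comeagerly many $t\in Z$ by (F0). Intersecting over the countably many $\sigma$ gives $\forall^*t\ \Psi(T,\vec a,t)$.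
\end{proof}

\subsection*{An ill-founded solution}
By Lemma~\ref{lem:wf}, $\mathrm{Sol}$ contains all well-founded trees. By Lemma~\ref{lem:analytic} and (F5) it is not equal to the set of well-founded trees. So there is an ill-founded $T\in\mathrm{Sol}$. Fix a witness $\vec a$, a branch $f\in\omega^\omega$ with $f|n\in T$ for all $n$, and by (P3) an element $c\ne0$ with $c\le p_{f|n}$ for all $n$. Let $C\subseteq Z$ be a Borel comeager set, closed under the flip and under finite changes, on which $\Psi(T,\vec a,\cdot)$ holds.

For $t\in C$ the gluing conditions telescope along the branch: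
\begin{equation}\label{eq:telescope}
h_\emptyset(t)\wedge p_{f|n}=h_{f|n}(t)\qquad(n\in\omega).
\end{equation}
For $n=0$ this is $h_\emptyset(t)\le p_\emptyset$. If it holds for $n$, then $p_{f|(n+1)}\le p_{f|n}$ and (S3) at $f|n\in T$ give
\[
h_\emptyset(t)\wedge p_{f|(n+1)}=h_\emptyset(t)\wedge p_{f|n}\wedge p_{f|(n+1)}=h_{f|n}(t)\wedge p_{f|(n+1)}=h_{f|(n+1)}(t).
\]
Define $b:C\to D$ by $b(t)=h_\emptyset(t)\wedge c$. Since $c\le p_{f|n}$, \eqref{eq:telescope} gives $b(t)=h_{f|n}(t)\wedge c$ for every $n$. We check the hypotheses of Lemma~\ref{lem:flip} with $V=\omega^{<\omega}$.

(a) We have $t\in C_k$ if and only if $t\in C$ and there are $v,y$ with $h_\emptyset(t)=v$, $y=v\wedge c$ and $y(k)=1$. So $C_k$ is analytic and has the BP by (F1).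

(b) Let $t,t'\in C$ differ at finitely many nodes, and let $n$ exceed the lengths of these nodes. All nodes in $V_{f|n}$ have length at least $n$, so $t$ and $t'$ agree on $V_{f|n}$. By \eqref{eq:local}, $h_{f|n}(t)=h_{f|n}(t')$, and hence $b(t)=b(t')$.

(c) By (S2) at the root and $c\le p_\emptyset$,
\[
b(\bar t)=p_\emptyset\wedge\neg h_\emptyset(t)\wedge c=c\wedge\neg h_\emptyset(t)=c\wedge\neg\bigl(h_\emptyset(t)\wedge c\bigr)=c\wedge\neg b(t).
\]
Lemma~\ref{lem:flip} yields $c=0$, a contradiction. This proves Theorem~\ref{thm:main}.

\section{Quotients by analytic ideals}\label{sec:ideals}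

To apply Lemma~\ref{lem:scheme} to a nonprincipal ideal we need blocks $J_k$ that play the role of the singletons in the case of $\mathrm{Fin}$. They are provided by the theorem of Jalali-Naini and Talagrand; we include the proof of the form that we use.

\begin{lemma}\label{lem:JT}
Let $A$ be countably infinite and let $I\subseteq\mathcal P(A)$ be an ideal with the BP that contains all finite subsets of $A$ and does not contain $A$. Then there is a partition of $A$ into finite sets $J_k$ $(k\in\omega)$ such that no member of $I$ includes infinitely many $J_k$.
\end{lemma}

\begin{proof}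
We may take $A=\omega$, and we write $m$ for $\{0,\dots,m-1\}$. As $I$ contains the finite sets, it is invariant under finite changes, so it is meager or comeager by (F4). If $I$ were comeager, there would be $X$ with $X,\omega\setminus X\in I$, and then $\omega\in I$. So $I\subseteq\bigcup_kF_k$ with $F_0\subseteq F_1\subseteq\cdots$ closed and nowhere dense.

We find $0=n_0<n_1<\cdots$ and $s_k\subseteq J_k=[n_k,n_{k+1})$ such that no $X$ with $X\cap J_k=s_k$ lies in $F_k$. Given $n_k$, list the subsets of $n_k$ as $u_1,\dots,u_r$, and put $m_0=n_k$, $s^0=\emptyset$. Given $m_{j-1}$ and $s^{j-1}\subseteq[n_k,m_{j-1})$, the basic open set $\{X:X\cap m_{j-1}=u_j\cup s^{j-1}\}$ includes a basic open set disjoint from $F_k$. So there are $m_j>m_{j-1}$ and $s^j\subseteq[n_k,m_j)$ with $s^j\cap m_{j-1}=s^{j-1}$ such that no $X$ with $X\cap m_j=u_j\cup s^j$ lies in $F_k$. Let $n_{k+1}=m_r$ and $s_k=s^r$. If $X\cap J_k=s_k$, then $X\cap n_k=u_j$ for some $j$, so $X\cap m_j=u_j\cup s^j$ and $X\notin F_k$.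

Suppose $Y\in I$ includes $J_k$ for all $k$ in an infinite set $K$. Then $X=\bigcup_{k\in K}s_k\subseteq Y$ is in $I$, and $X\cap J_k=s_k$ for $k\in K$, so $X\notin F_k$ for infinitely many $k$. As the $F_k$ increase, $X\notin\bigcup_kF_k$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ideals}]
Let $I=\mathcal P(A)$. Since $X\triangle Y\subseteq A$ if and only if $X\setminus A=Y\setminus A$, the map $[X]\mapsto X\setminus A$ is an isomorphism of $\mathcal P(\omega)/I$ onto $\mathcal P(\omega\setminus A)$. This algebra lives on the compact metrizable space $2^{\omega\setminus A}$ (finite if $A$ is cofinite) and has continuous operations, so it has an injective Borel presentation.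

Conversely, let $I$ be nonprincipal and put $A=\{n:\{n\}\in I\}$. Every member of $I$ is a subset of $A$, since $I$ is closed under subsets. If $A\in I$, then $I=\mathcal P(A)$; so $A\notin I$. Every finite subset of $A$ is a finite union of members of $I$, hence in $I$, and in particular $A$ is infinite. As a subset of $\mathcal P(A)\cong2^A$, the ideal $I$ is analytic, so it has the BP by (F1). Lemma~\ref{lem:JT} gives pairwise disjoint finite sets $J_k\subseteq A$, which belong to $I$, such that no member of $I$ includes infinitely many of them. By Lemma~\ref{lem:scheme}, $\mathcal P(\omega)/I$ has a gluing scheme, and Theorem~\ref{thm:main} applies.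
\end{proof}

\section{The complexity of equality}\label{sec:equality}

If the equality relation of a presentation is smooth, we can replace each name by its invariant and obtain an injective presentation. The set of invariants is a Borel image of a Borel set, so it is analytic, and this is where the general form of Theorem~\ref{thm:main} is used.

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Suppose $\theta:D\to2^\omega$ is Borel with $d\,E_\phi\,e\iff\theta(d)=\theta(e)$. Let $D^*=\theta[D]$, an analytic set, and define $\phi^*:D^*\to B$ by $\phi^*(\theta(d))=\phi(d)$. The implication from right to left makes $\phi^*$ well defined, the other one makes it injective, and it is onto because $\phi$ is. The $\phi^*$-preimage of the graph of $\wedge$ is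
\[
\{(\theta(d),\theta(e),\theta(g)):\phi(d)\wedge\phi(e)=\phi(g)\},
\]
the image of a Borel set under a Borel map, hence analytic. The preimage of the graph of $\neg$ is $\{(\theta(d),\theta(e)):\neg\phi(d)=\phi(e)\}$, which is analytic for the same reason. This contradicts Theorem~\ref{thm:main}, so $E_\phi$ is not smooth.

The Glimm--Effros dichotomy of Harrington, Kechris and Louveau states that every Borel equivalence relation $E$ on a standard Borel space is smooth or satisfies $E_0\le_BE$. The Borel set $D$ is itself a standard Borel space, so $E_0\le_BE_\phi$. For $\mathcal P(\omega)/\mathrm{Fin}$ the bound is attained by the standard presentation of Section~\ref{sec:intro}.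
\end{proof}

\section{The hypotheses}\label{sec:hyp}

In the proof of Theorem~\ref{thm:main}, the inequalities $p_{\sigma n}\le p_\sigma$ are used in Lemma~\ref{lem:glue}(ii) and in \eqref{eq:telescope}, condition (P2) only in Lemma~\ref{lem:glue}(ii), and (P3) only in the choice of $c$. The disjointness in (P1) follows from (P2): taking $x_n=p_{\sigma n}$ and all other $x_m=0$ gives $z\ge p_{\sigma n}$ with $z\wedge p_{\sigma m}=0$ for $m\neq n$. Neither (P2) nor (P3) can be dropped.

\begin{example}[without (P3)]
In $\mathcal P(\omega)$, which has an injective Borel presentation, the sets $p_\sigma=P_\sigma$ satisfy (P1), and (P2) with $z=\bigcup_nx_n$. Condition (P3) fails: the sets $\bigcap_nP_{f|n}$ $(f\in\omega^\omega)$ are pairwise disjoint subsets of $\omega$, so all but countably many are empty.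
\end{example}

\begin{example}[without (P2)]
Let $O_\sigma=\{f\in\omega^\omega:\sigma\subseteq f\}$, let $\mathcal A$ be the countable algebra of clopen subsets of $\omega^\omega$ generated by the $O_\sigma$, and let $B$ consist of all $U\triangle F$ with $U\in\mathcal A$ and $F\subseteq\omega^\omega$ finite. Since $(U\triangle F)\cap(U'\triangle F')$ differs from $U\cap U'$ only inside $F\cup F'$, and the complement of $U\triangle F$ is $(\omega^\omega\setminus U)\triangle F$, the family $B$ is a Boolean algebra. The elements $p_\sigma=O_\sigma$ satisfy (P1), and (P3) with $c=\{f\}$. Name $U\triangle F$ by $U$ and the lexicographically increasing enumeration of $F$. The name is unique, because nonempty open subsets of $\omega^\omega$ are infinite. The equation $(U\triangle F)\cap(U'\triangle F')=W\triangle H$ holds if and only if $W=U\cap U'$ and both sides agree at the finitely many points of $F\cup F'\cup H$, which is a Borel condition on names; replacing $\cap$ by $\cup$ handles $\vee$. So $B$ has an injective Borel presentation.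
\end{example}

Conditions (P2) and (P3) each ask for a solution of countably many equations and inequations, every finite part of which is solvable. Recall that a structure in a countable language is \emph{$\aleph_1$-saturated} if every countable set of formulas in one free variable, with parameters, is satisfied by some element as soon as each finite subset is. A Boolean algebra is \emph{atomless} if $0\ne1$ and every nonzero element is the join of two disjoint nonzero elements.

\begin{corollary}\label{cor:sat}
Every $\aleph_1$-saturated atomless Boolean algebra has a gluing scheme, and so has no injective Borel presentation.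
\end{corollary}

\begin{proof}
Let $p_\emptyset=1$. Given $p_\sigma\ne0$, put $r_0=p_\sigma$ and split recursively $r_n=p_{\sigma n}\vee r_{n+1}$ with $p_{\sigma n},r_{n+1}$ disjoint and nonzero. For $m>n$ we have $p_{\sigma m}\le r_{n+1}$, so (P1) holds. For (P2), the conditions $z\wedge p_{\sigma n}=x_n$ with $n\le m$ are satisfied by $z=x_0\vee\dots\vee x_m$, because $x_j\wedge p_{\sigma n}=0$ for $j\ne n$. For (P3), the conditions $c\ne0$ and $c\le p_{f|n}$ with $n\le m$ are satisfied by $c=p_{f|m}$. Saturation gives $z$ and $c$, and Theorem~\ref{thm:main} applies.
\end{proof}

\begin{thebibliography}{9}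
\bibitem{BS} \emph{Borel structures}, \texttt{https://www.cs.auckland.ac.nz/\textasciitilde nies/talks/Chennai.pdf}.
\bibitem{K} Kechris, \emph{Classical Descriptive Set Theory}.
\end{thebibliography}
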